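# A sum of two closed spaces on the sphere that is not closed

## 1. Adding continuous functions to $H^\infty$, and the case of the circle

Let $S=\{z\in\mathbf C^n:|z|=1\}$, with rotation-invariant probability measure $\sigma$. Let $H^2(S)$ be the range of the orthogonal (Cauchy) projection $P$ on $L^2(S,d\sigma)$,
$$(Pf)(w)=\int\frac{f(\zeta)}{(1-\langle w,\zeta\rangle)^n}\,d\sigma(\zeta),\qquad |w|<1,$$
and let $X=H^\infty(S)=H^2(S)\cap L^\infty(S,d\sigma)$. The elements of $X$ are the boundary values of the bounded holomorphic functions on the unit ball. In this section $n\ge1$, and for $n=1$ we have $S=T$, the unit circle. From Section 2 on, $n\ge2$.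

Both $X$ and $C(S)$ are closed in $L^\infty$: $X$ because $H^2(S)$ is closed in $L^2$. A sum of two closed subspaces need not be closed, but here it is.

**Proposition 1.1.** $H^\infty(S)+C(S)$ is closed in $L^\infty(S,d\sigma)$.

*Proof.* For $f\in L^\infty$ and $0<r<1$ let
$$(D_rf)(\zeta)=\int f(\eta)\frac{1-r^2}{|\eta-r\zeta|^{2n}}\,d\sigma(\eta)$$
be its Poisson integral on the sphere of radius $r$. We use textbook properties: $D_rf\in C(S)$; $\|D_rf\|_\infty\le\|f\|_\infty$; $D_r\varphi\to\varphi$ uniformly as $r\to1$ if $\varphi\in C(S)$; and if $h\in X$ has bounded holomorphic extension $\tilde h$, then $(D_rh)(\zeta)=\tilde h(r\zeta)$, so $D_rh\in X\cap C(S)$.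

**Step 1: a bounded decomposition.** Let $f=h+\varphi$ with $h\in X$, $\varphi\in C(S)$, and let $\varepsilon>0$. Choose $r$ with $\|\varphi-D_r\varphi\|_\infty\le\varepsilon$. Since $D_rf=D_rh+D_r\varphi$,
$$f=(h-D_rh)+\varphi',\qquad \varphi'=D_rf+(\varphi-D_r\varphi).$$
Here $h-D_rh\in X$ and $\varphi'\in C(S)$, with $\|\varphi'\|_\infty\le\|f\|_\infty+\varepsilon$ and therefore $\|h-D_rh\|_\infty\le2\|f\|_\infty+\varepsilon$. The new pieces are controlled by $\|f\|_\infty$, however large $h$ and $\varphi$ were.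

**Step 2: summation.** Let $f$ be in the closure. Choose $F_j\in X+C(S)$ with $\|f-F_j\|_\infty\le2^{-j-2}$, and put $f_1=F_1$, $f_j=F_j-F_{j-1}$ for $j\ge2$, so that $\|f_j\|_\infty\le2^{-j}$ for $j\ge2$. Step 1 with $\varepsilon=2^{-j}$ gives $f_j=x_j+\varphi_j$ with $\|x_j\|_\infty\le3\cdot2^{-j}$ and $\|\varphi_j\|_\infty\le2\cdot2^{-j}$ for $j\ge 2$. Both series converge in $L^\infty$, and $f=\sum x_j+\sum\varphi_j\in X+C(S)$. $\square$

Now enlarge $C(S)$. For $\zeta\in S$ and $r>0$ let $B(\zeta,r)=\{x\in S:|1-\langle x,\zeta\rangle|^{1/2}<r\}$. For $f\in L^1(S)$ and a ball $B$ put $f_B=\sigma(B)^{-1}\int_Bf\,d\sigma$ and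
$$MO(f,B)=\frac1{\sigma(B)}\int_B|f-f_B|\,d\sigma,\qquad \operatorname{osc}_f(r)=\sup_{\zeta\in S,\ 0<r'\le r}MO(f,B(\zeta,r')).$$
**Definition.** $f\in L^1(S)$ is in $\mathrm{VMO}$ if $\operatorname{osc}_f(r)\to0$ as $r\downarrow0$. Put $Y=\mathrm{VMO}\cap L^\infty(S,d\sigma)$.

The question, posed in "Boundedness and compactness of Hankel operators on the sphere", is: *for $n\ge2$, is $X+Y=H^\infty(S)+\{\mathrm{VMO}\cap L^\infty\}$ closed in $L^\infty(S,d\sigma)$?*

On the circle the answer is yes, because nothing new is added.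

**Proposition 1.2.** For $n=1$, $H^\infty(T)+\{\mathrm{VMO}\cap L^\infty\}=H^\infty(T)+C(T)$, and this space is closed.

*Proof.* Sarason's theorem says that $\mathrm{VMO}(T)=C(T)+\widetilde{C(T)}$, where $\tilde v$ is the conjugate function, with Fourier coefficients $-\mathrm i\,\mathrm{sgn}(k)\hat v(k)$. Let $f\in\mathrm{VMO}\cap L^\infty$ and $f=u+\tilde v$ with $u,v\in C(T)$. Then
$$f=(u+\mathrm iv)-\mathrm i(v+\mathrm i\tilde v).$$
The function $v+\mathrm i\tilde v$ has Fourier coefficients $(1+\mathrm{sgn}\,k)\hat v(k)$, so it lies in $H^2(T)$. It is bounded, since $f$, $u$, $v$ are. So $f\in C(T)+H^\infty(T)$. Conversely $C(T)\subset\mathrm{VMO}\cap L^\infty$. Now use Proposition 1.1. $\square$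

What changes for $n\ge2$? The first thing to try is the proof of Proposition 1.1 with $\varphi\in Y$. It stops at one exact place: the choice of $r$ with $\|\varphi-D_r\varphi\|_\infty\le\varepsilon$. As $D_r\varphi$ is continuous, this is possible for every $\varepsilon$ only if $\varphi$ is (a.e. equal to) a continuous function. On the circle Proposition 1.2 goes around the obstacle. For $n\ge2$ that detour is closed as well: Example 4.2 gives $\varphi\in Y$ with $\varphi\notin X+C(S)$. This does not yet decide the question, but it shows where to look. The example is a function of $z_1$ alone, and on $S$ the coordinate $z_1$ fills the open disc up to a null set, whereas on $T$ it stays on the circle.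

## 2. Nonisotropic balls, functions of $z_1$, and the theorems

From now on $n\ge2$.

**Shape of the balls.** If $\eta\in S$, $\eta\perp\zeta$ and $x=\cos\theta\,\zeta+\sin\theta\,\eta$, then $|1-\langle x,\zeta\rangle|=2\sin^2(\theta/2)$, so $x\in B(\zeta,r)$ iff $\sqrt2\,|\sin(\theta/2)|<r$. If $x=e^{\mathrm i\theta}\zeta$, then $x\in B(\zeta,r)$ iff $2|\sin(\theta/2)|<r^2$. So $B(\zeta,r)$ has size about $r$ in the directions orthogonal to $\zeta$ and only $r^2$ in the direction $\mathrm i\zeta$.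

We use these facts (Rudin, *Function Theory in the Unit Ball of $\mathbf C^n$*).

* **(F1)** There is $A\ge1$ with $\sigma(B(\zeta,r))\le Ar^{2n}$ for all $r>0$ and $\sigma(B(\zeta,r))\ge A^{-1}r^{2n}$ for $0<r\le\sqrt2$. Also $B(\zeta,r)=S$ for $r>\sqrt2$. Hence $\sigma(B(\zeta,2r))\le A_1\sigma(B(\zeta,r))$ for all $r>0$, with some $A_1\ge1$. By unitary invariance $\sigma(B(\zeta,r))$ does not depend on $\zeta$.
* **(F2)** The push-forward of $\sigma$ under $z\mapsto z_1$ is $\frac{n-1}\pi(1-|w|^2)^{n-2}dA(w)$ on the open unit disc $D$. In particular $|z_1|<1$ a.e. on $S$. For $n=2$ it is the uniform measure $dA/\pi$.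
* **(F3)** For $f\in H^\infty(S)$, $Pf$ is holomorphic on the ball and bounded by $\|f\|_\infty$. A bounded holomorphic function on the ball is the Cauchy integral of its radial boundary values. For $f\in H^2(S)$ the function $Pf$ on the ball has radial limits $f$ a.e. $P$ commutes with unitaries.

If $g\in H^\infty(D)$, then $z\mapsto g(z_1)$ is bounded and holomorphic on the ball, and its radial limit at a point of $S$ with $|z_1|<1$ is $g(z_1)$. So $g(z_1)\in H^\infty(S)$.

**Elementary remarks on mean oscillation.** For every constant $c$, $MO(f,B)\le\frac2{\sigma(B)}\int_B|f-c|\,d\sigma$, because $|f_B-c|$ is at most the average of $|f-c|$. So $MO(f,B)\le2\|f\|_\infty$, and $Y$ is closed in $L^\infty$. If $f\in\mathrm{VMO}$, then $\operatorname{osc}_f(\infty)<\infty$: choose $\delta$ with $\operatorname{osc}_f(\delta)\le1$; balls of radius at least $\delta$ contribute at most $2\|f\|_1/\sigma(B(e_1,\delta))$. Finally $C(S)\subset\mathrm{VMO}$: we have $MO(f,B)\le\sup_{x,y\in B}|f(x)-f(y)|$,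 and on $B(\zeta,r)$, $|x-\zeta|^2=2\operatorname{Re}(1-\langle x,\zeta\rangle)\le2r^2$, so uniform continuity applies.

**Definition.** For a locally Lipschitz $F:D\to\mathbf C$ put $\operatorname{lip}F(w)=\limsup_{w'\to w}|F(w')-F(w)|/|w'-w|$. Let $VO_b$ be the set of bounded locally Lipschitz $F$ on $D$ with $(1-|w|)\operatorname{lip}F(w)\to0$ as $|w|\to1$.

We have $\operatorname{lip}(F+G)\le\operatorname{lip}F+\operatorname{lip}G$ and $\operatorname{lip}(FG)\le|F|\operatorname{lip}G+|G|\operatorname{lip}F$, and $\operatorname{lip}F=|F'|$ for holomorphic $F$. Moreover $\operatorname{lip}F$ is bounded on compact subsets of $D$. *Example:* $w^N\in VO_b$ for $N\ge1$, as $(1-|w|)N|w|^{N-1}\to0$. But this is not uniform in $N\ge2$: at $|w|=1-\frac1N$ the quantity $(1-|w|)\operatorname{lip}(w^N)$ equals $(1-\frac1N)^{N-1}\ge1/e$.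

All distances are in $\|\cdot\|_\infty$.

**Theorem A.** Let $n\ge2$. For every integer $M\ge1$ there is $h\in H^\infty(S)$ with
$$\operatorname{dist}(h,\mathrm{VMO}\cap L^\infty)\le2,\qquad\operatorname{dist}(h,H^\infty(S)\cap\mathrm{VMO})\ge\sqrt M/4 .$$
Consequently $H^\infty(S)+\{\mathrm{VMO}\cap L^\infty(S,d\sigma)\}$ is not closed in $L^\infty(S,d\sigma)$.

So the answer is no for every $n\ge2$. There are three strengthenings.

**Theorem B.** Let $n\ge2$.

1. If $X_1,Y_1$ are closed subspaces of $L^\infty(S)$ with $\{g(z_1):g\in H^\infty(D)\}\subset X_1\subset H^\infty(S)$ and $\{F(z_1):F\in VO_b\}\subset Y_1\subset\mathrm{VMO}\cap L^\infty$, then $X_1+Y_1$ is not closed.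
2. For every $\varepsilon\in(0,1)$ there is $h\in H^\infty(S)$ with $\|h\|_\infty\le1+\varepsilon$, $\operatorname{dist}(h,H^\infty(S)\cap\mathrm{VMO})=1$ and $\operatorname{dist}(h,\mathrm{VMO}\cap L^\infty)\le\varepsilon$.
3. There is $f\in L^\infty(S)$ with $f-Pf\in\mathrm{VMO}$ and $\operatorname{dist}(f,H^\infty(S)+\{\mathrm{VMO}\cap L^\infty\})\ge c_n>0$.

## 3. Closedness as an inequality between two distances

This step replaces "closed" by something we can refute with one function at a time.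

**Lemma 3.1.** Let $X_1,Y_1$ be closed subspaces of $L^\infty(S)$ with $X_1+Y_1$ closed. Then there is $C<\infty$ such that $\operatorname{dist}(h,X_1\cap Y_1)\le C\operatorname{dist}(h,Y_1)$ for all $h\in X_1$.

*Proof.* $X_1+Y_1$ is a Banach space, and $(x,y)\mapsto x+y$ is a bounded map of $X_1\times Y_1$ onto it. By the open mapping theorem there is $C$ such that every $f\in X_1+Y_1$ is $x+y$ with $x\in X_1$, $y\in Y_1$, $\|x\|_\infty\le C\|f\|_\infty$. Let $h\in X_1$, $y_0\in Y_1$, and write $h-y_0=x+y$ in this way. Then $h-x=y_0+y$ lies in $X_1\cap Y_1$, so $\operatorname{dist}(h,X_1\cap Y_1)\le\|x\|_\infty\le C\|h-y_0\|_\infty$. Take the infimum over $y_0$. $\square$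

The second assertion of Theorem A therefore follows from the first: if $X+Y$ were closed, we would get $\sqrt M/4\le2C$ for all $M$. It remains to construct $h$. We need a source of bounded $\mathrm{VMO}$ functions that are not holomorphic (Section 4), an obstruction that every function in $X\cap Y$ feels (Sections 5 and 6), and a function that is near the first and far from the second (Sections 7 to 9).

## 4. $\mathrm{VMO}$ functions of the first coordinate

**Lemma 4.1.** Let $F:D\to\mathbf C$ be locally Lipschitz.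
(a) If $(1-|w|)\operatorname{lip}F(w)\le\delta$ on $D$, then $F(z_1)\in L^1(S)$ and $MO(F(z_1),B)\le C_2\delta$ for all balls $B$, where $C_2=C_2(n)$.
(b) If $(1-|w|)\operatorname{lip}F(w)\to0$ as $|w|\to1$, then $F(z_1)\in\mathrm{VMO}$.

*Proof of (a).* **Step 1: the cost of a segment.** This turns the hypothesis into bounds for differences. Let $\gamma$ be a segment in $D$ from $a$ to $b$, parametrized by arc length. Then $F\circ\gamma$ is Lipschitz, hence a.e. differentiable, with derivative of modulus at most $\operatorname{lip}F(\gamma)\le\delta/(1-|\gamma|)$. So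
$$|F(b)-F(a)|\le\int_\gamma\frac{\delta}{1-|p|}\,|dp|,$$
and the right side is called the *cost* of $\gamma$. The radius from $0$ to $w$ gives $|F(w)-F(0)|\le\delta\log\frac1{1-|w|}$. This is integrable against the measure in (F2), so $F(z_1)\in L^1(S)$.

**Step 2: a path from $x_1$ to a fixed point.** Fix $B=B(\zeta,r)$. We may take $r\le\sqrt2$, because $B(\zeta,\sqrt2)=S\setminus\{-\zeta\}$ agrees with $S$ up to a null set. Put $d=1-|\zeta_1|$ and $a=(1-r^2/2)\zeta_1$. Let $x\in B$ with $|x_1|<1$, and $s=1-|x_1|$. We go from $x_1$ radially to $(1-r^2/2)x_1$, then along a segment to $a$. If $r=\sqrt2$, the second leg is the single point $0$. If $r<\sqrt2$, it lies in $D$, since its points have modulus at most $1-r^2/2$.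

**Step 3: the first leg.** Its cost is
$$\delta\int_{1-r^2/2}^1\frac{|x_1|\,d\tau}{1-\tau|x_1|}=\delta\log\frac{1-(1-r^2/2)|x_1|}{1-|x_1|}\le\delta\log\Big(1+\frac{r^2}{2s}\Big),$$
because the numerator is $s+\frac{r^2}2|x_1|\le s+\frac{r^2}2$.

**Step 4: the second leg.** First we bound $|x_1-\zeta_1|$. Put $y=x-\langle x,\zeta\rangle\zeta\perp\zeta$. Then
$$|y|^2=1-|\langle x,\zeta\rangle|^2\le2\,|1-\langle x,\zeta\rangle|<2r^2 .$$
As $y\perp\zeta$, we have $y_1=\langle y,\,e_1-\langle e_1,\zeta\rangle\zeta\rangle$, and $|e_1-\langle e_1,\zeta\rangle\zeta|^2=1-|\zeta_1|^2\le2d$. Since $x_1-\zeta_1=(\langle x,\zeta\rangle-1)\zeta_1+y_1$,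
$$|x_1-\zeta_1|\le r^2+2r\sqrt d .$$
The segment has length at most $|x_1-\zeta_1|$, and its points are $p=(1-r^2/2)q$ with $q\in[x_1,\zeta_1]$.

* If $d\le16r^2$, then $|x_1-\zeta_1|\le9r^2$ and $1-|p|\ge r^2/2$, so the cost is at most $18\delta$.
* If $d>16r^2$, then $|x_1-\zeta_1|\le\frac d{16}+\frac d2=\frac9{16}d$. So $1-|p|\ge1-|q|\ge d-\frac9{16}d=\frac7{16}d$, and the cost is at most $\frac97\delta$. Moreover $s\ge\frac7{16}d\ge7r^2$, so $\log(1+r^2/2s)\le1$.

In both cases
$$|F(x_1)-F(a)|\le\delta\Big(18+\log\Big(1+\frac{r^2}{2s}\Big)\Big).\tag{1}$$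

**Step 5: averaging the logarithm.** By (1) and $MO\le\frac2{\sigma(B)}\int_B|F(x_1)-F(a)|\,d\sigma$, it remains to bound the average over $B$ of $\log(1+\frac1{2u})$, where $u=s/r^2$. If $d>16r^2$ it is at most $1$. Let $d\le16r^2$, so that $|x_1-\zeta_1|\le9r^2$ on $B$.

A circle meets a disc of radius $R$ in an arc of length at most $2\pi R$. Indeed, if the arc is at most a half circle, its length is at most $\frac\pi2$ times its chord, which is at most $2R$. Otherwise it contains two antipodal points, so the circle has radius at most $R$. Integrating over the radii of circles centered at $0$, the set $\{w\in D:|w-\zeta_1|\le9r^2,\ 1-|w|\le\tau r^2\}$ has area at most $18\pi r^2\cdot\tau r^2$. On it $(1-|w|^2)^{n-2}\le(2\tau r^2)^{n-2}$. By (F1) and (F2) the fraction of $B$ on which $u\le\tau$ is at most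
$$Ar^{-2n}\cdot\tfrac{n-1}\pi\cdot18\pi\,\tau r^4\,(2\tau r^2)^{n-2}=C\tau^{n-1},\qquad C=C(n).$$
For $\lambda\ge1$, $\log(1+\frac1{2u})>\lambda$ implies $u<\frac1{2(e^\lambda-1)}\le e^{-\lambda}$, because $e^\lambda\ge2$. So the average is at most
$$1+\int_1^\infty Ce^{-(n-1)\lambda}\,d\lambda\le1+C.$$
This uses $n\ge2$. Hence (a) holds with $C_2=2(19+C)$.

*Proof of (b).* The purpose is to split $F$ into a continuous part and a part to which (a) applies with small $\delta$. For $0<R<1$ let $\pi_R$ be the radial retraction of $D$ onto $\{|w|\le R\}$; it is 1-Lipschitz. Put $F_R=F\circ\pi_R$ and $\eta_R=\sup_{|w|\ge R}(1-|w|)\operatorname{lip}F(w)$, which tends to $0$ as $R\to1$. Since $F_R$ extends continuously to $\overline D$, $F_R(z_1)\in C(S)\subset\mathrm{VMO}$. The difference $F-F_R$ vanishes on $|w|\le R$. For $|w|\ge R$,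
$$\operatorname{lip}F_R(w)\le\operatorname{lip}F(\pi_R(w))\le\frac{\eta_R}{1-R}\le\frac{\eta_R}{1-|w|},$$
so $(1-|w|)\operatorname{lip}(F-F_R)\le2\eta_R$ on $D$. By (a), $F(z_1)\in L^1$ and $\operatorname{osc}_{F(z_1)}(r)\le\operatorname{osc}_{F_R(z_1)}(r)+2C_2\eta_R$. Hence $\limsup_{r\to0}\operatorname{osc}_{F(z_1)}(r)\le2C_2\eta_R$. Let $R\to1$. $\square$

**Example 4.2.** Let $F(w)=\cos\log L$ with $L=1+\log\frac1{1-|w|}\ge1$. Then $(1-|w|)\operatorname{lip}F(w)\le1/L\to0$, so $F\in VO_b$ and $\varphi=F(z_1)\in Y$. We claim $\varphi\notin X+C(S)$. Suppose $\varphi=h+c$ with $h\in X$ and $c\in C(S)$, and average over the rotations $z\mapsto e^{\mathrm i\theta}z$. The function $\varphi$ is unchanged; $h$ becomes a constant, by the mean value property of its holomorphic extension on the slices $\theta\mapsto e^{\mathrm i\theta}z$; and $c$ becomes a continuous function. So $\varphi$ agrees a.e. with a continuous function $c^\#$ on $S$. On the open set $|z_1|<1$, which has full measure,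 $\varphi$ is continuous, so $\varphi=c^\#$ there. Along the points $(t,\sqrt{1-t^2},0,\dots,0)$ with $t\uparrow1$ the function $c^\#$ has a limit, but $\cos\log L$ has none. This is a contradiction.

## 5. What a $\mathrm{VMO}$ function leaves on the slice $\lambda e_1$

We want a map from functions on $S$ to holomorphic functions on $D$ which inverts $g\mapsto g(z_1)$. For $v\in L^1(S)$ put
$$\mathcal Tv(\lambda)=(Pv)(\lambda e_1)=\int\frac{v(\zeta)}{(1-\lambda\bar\zeta_1)^n}\,d\sigma(\zeta),\qquad\lambda\in D.$$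
If $f\in H^\infty(S)$, then $\mathcal Tf$ is a slice of the bounded holomorphic extension of $f$, so $|\mathcal Tf|\le\|f\|_\infty$ on $D$. If $g\in H^\infty(D)$, then $\mathcal T(g(z_1))=g$. For holomorphic $g$ on $D$ define the continuous function
$$\beta_g(\rho)=(1-\rho)\max_{|\lambda|=\rho}|g'(\lambda)|,\qquad0\le\rho<1.$$
*Example:* for $g=\lambda^N$ we get $\beta_g(\rho)=(1-\rho)N\rho^{N-1}$. It tends to $0$ as $\rho\to1$, but is at least $1/e$ at $\rho=1-\frac1N$ (for $N\ge2$).

**Lemma 5.1.** (a) If $e\in L^\infty(S)$, then $\beta_{\mathcal Te}(\rho)\le C_1\|e\|_\infty$ for all $\rho<1$, where $C_1=C_1(n)$.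
(b) If $v\in\mathrm{VMO}$, then $\beta_{\mathcal Tv}$ is bounded and $\beta_{\mathcal Tv}(\rho)\to0$ as $\rho\to1$.

*Proof.* **Step 1: subtracting constants.** We have $(\mathcal Tv)'(\lambda)=n\int v\,\bar\zeta_1(1-\lambda\bar\zeta_1)^{-n-1}d\sigma$. Expanding in powers of $\bar\zeta_1$ (uniformly convergent) only powers $\bar\zeta_1^k$ with $k\ge1$ occur, and these have integral $0$ by rotation invariance. So $\int\bar\zeta_1(1-\lambda\bar\zeta_1)^{-n-1}d\sigma=0$, and $v$ may be replaced by $v-c$.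

**Step 2: the size of the kernel.** Let $\lambda=|\lambda|\xi$ with $\xi\in T$, $t=1-|\lambda|$, $\eta=\xi e_1\in S$, and $B_k=B(\eta,2^k\sqrt t)$ for $k\ge0$. With $u=\xi\bar\zeta_1$ we have $|1-\lambda\bar\zeta_1|=|1-|\lambda|u|$ and $|1-u|=|1-\langle\zeta,\eta\rangle|$. As $|u|\le1$, $t\le|1-|\lambda|u|$. Also $|1-u|\le|1-|\lambda|u|+t\le2\,|1-|\lambda|u|$. So
$$|1-\lambda\bar\zeta_1|\ge\max\big(t,\tfrac12|1-\langle\zeta,\eta\rangle|\big).$$
This is at least $t$ on $B_0$ and at least $4^{k-1}t/2$ on $B_k\setminus B_{k-1}$, $k\ge1$. With $B_{-1}=\emptyset$ it is at least $4^kt/8$ on $B_k\setminus B_{k-1}$ for all $k\ge0$.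

**Step 3: comparing averages.** For $i\ge1$, $|v_{B_i}-v_{B_{i-1}}|\le\frac1{\sigma(B_{i-1})}\int_{B_i}|v-v_{B_i}|\,d\sigma\le A_1MO(v,B_i)$. Therefore
$$\frac1{\sigma(B_k)}\int_{B_k}|v-v_{B_0}|\,d\sigma\le MO(v,B_k)+\sum_{i=1}^k|v_{B_i}-v_{B_{i-1}}|\le A_1(k+1)\operatorname{osc}_v(2^k\sqrt t).$$

**Step 4: summing.** Take $c=v_{B_0}$ and use $\sigma(B_k)\le A4^{kn}t^n$:
$$(1-|\lambda|)|(\mathcal Tv)'(\lambda)|\le C\,t\sum_{k\ge0}(4^kt)^{-n-1}\,4^{kn}t^n\,(k+1)\operatorname{osc}_v(2^k\sqrt t)=C\sum_{k\ge0}4^{-k}(k+1)\operatorname{osc}_v(2^k\sqrt t),$$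
with $C=C(n)$. The right side depends on $\lambda$ only through $t=1-|\lambda|$. If $e\in L^\infty$, then $\operatorname{osc}_e\le2\|e\|_\infty$, which gives (a). If $v\in\mathrm{VMO}$, then $\operatorname{osc}_v(\infty)<\infty$, which gives boundedness. For each $k$, $\operatorname{osc}_v(2^k\sqrt t)\to0$ as $t\to0$, so dominated convergence for the series gives (b). $\square$

## 6. Frequencies near $N$ see only $\beta_g$ near the boundary

The next lemma turns $\beta_{g}\to0$ into smallness of Taylor coefficients, tested against any polynomial with spectrum comparable to $N$ and $L^1$ norm at most $1$. Here $dm$ is normalized arc length on $T$.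

**Lemma 6.1.** Let $g=\sum\hat g(p)\lambda^p$ be holomorphic on $D$ with $\beta_g$ bounded, let $N\ge2$, and let $a(\xi)=\sum_{N/2\le p\le2N}a_p\xi^p$ with $\|a\|_{L^1(T)}\le1$. Then
$$\Big|\sum_p\hat g(p)\overline{a_p}\Big|\le8N\int_0^1\rho^{N/2-1}\beta_g(\rho)\,d\rho\le16\sup\beta_g.\tag{2}$$
If $\beta_g(\rho)\to0$ as $\rho\to1$, the middle quantity tends to $0$ as $N\to\infty$.

*Proof.* **Step 1: write the pairing with derivatives.** For $p\ge1$, $\int_0^1\rho^{2p-1}\log\frac1\rho\,d\rho=\frac1{4p^2}$, so $\int_0^14p^2\rho^{2p-1}\log\frac1\rho\,d\rho=1$. By orthogonality, $\int_Tg'(\rho\xi)\overline{a'(\rho\xi)}\,dm=\sum_pp^2\hat g(p)\overline{a_p}\,\rho^{2p-2}$, a finite sum. Hence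
$$\sum_p\hat g(p)\overline{a_p}=\int_0^14\rho\log\tfrac1\rho\int_Tg'(\rho\xi)\overline{a'(\rho\xi)}\,dm\,d\rho .$$
Since $\log\frac1\rho\le\frac1\rho-1$, we have $4\rho\log\frac1\rho\le4(1-\rho)$. So the modulus is at most $4\int_0^1\beta_g(\rho)\,\|a'(\rho\,\cdot)\|_{L^1(T)}\,d\rho$.

**Step 2: the size of $a'$.** Write $a'(z)=z^{\lceil N/2\rceil-1}Q(z)$ with a polynomial $Q$. As $|Q|$ is subharmonic, $\|Q(\rho\,\cdot)\|_{L^1(T)}\le\|Q\|_{L^1(T)}=\|a'\|_{L^1(T)}$. Bernstein's inequality in $L^1(T)$ for the polynomial $a$ of degree at most $2N$ gives $\|a'\|_{L^1(T)}\le2N$. So $\|a'(\rho\,\cdot)\|_{L^1(T)}\le2N\rho^{N/2-1}$, which proves the first inequality in (2).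

**Step 3: concentration.** $N\int_0^1\rho^{N/2-1}d\rho=2$ gives the second inequality. For fixed $\rho_0<1$, $N\int_0^{\rho_0}\rho^{N/2-1}d\rho=2\rho_0^{N/2}\to0$. So the middle quantity has $\limsup_{N\to\infty}$ at most $16\sup_{\rho\ge\rho_0}\beta_g(\rho)$, and if $\beta_g\to0$ we let $\rho_0\to1$. $\square$

For instance, if $h'\in X\cap Y$ and $g_1=\mathcal Th'$, then by Lemma 5.1(b) and Lemma 6.1 with $a=\xi^N$, $\hat g_1(N)\to0$. More is true: the pairing is small for every admissible $a$, and we need this in Section 9.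

## 7. Lacunary monomials with a logarithmic cutoff

Which holomorphic functions on $D$ are close to $VO_b$ but have large Taylor coefficients? Start with one monomial $w^N$. It violates "$(1-|w|)\operatorname{lip}$ small" only near $|w|=1-\frac1N$. Multiply it by a cutoff that rises from $0$ to $1$ very slowly, over a range of scales from $1/N$ to $e^{-i}/N$. The cutoff changes $w^N$ by at most $1$ in sup norm, and makes $(1-|w|)\operatorname{lip}$ of order $1/i$. If the scales of different monomials do not overlap, the errors will not add up.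

Let $2\le N_1<N_2<\cdots$ be integers with
$$N_{i+1}\ge2e^iN_i.\tag{3}$$
Put $s=1-|w|$, $s_i=e^{-i}/N_i$, and
$$\chi_i(w)=\min\Big\{1,\max\Big\{0,\tfrac1i\log\tfrac1{N_is}\Big\}\Big\},\qquad\psi_i(w)=w^{N_i}\chi_i(w).$$
So $\chi_i=1$ iff $s\le s_i$, and $\chi_i=0$ iff $s\ge1/N_i$.

**Lemma 7.1.** (A) $\sum_i|w^{N_i}-\psi_i(w)|\le2$ on $D$.
(B) The family $(\psi_i)$ is locally finite in $D$, and $(1-|w|)\sum_i\operatorname{lip}\psi_i(w)\to0$ as $|w|\to1$.

*Proof of (A).* Given $w$, let $i_0$ be the least $i$ with $s_i<s$. For $i<i_0$ we have $s\le s_i$, so the term vanishes. The term $i_0$ is at most $1$. Every term is at most $|w|^{N_i}=(1-s)^{N_i}\le e^{-N_is}$. For $l\ge1$, by (3),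
$$N_{i_0+l}\,s\ge N_{i_0+l}\,s_{i_0}\ge2^{l-1}N_{i_0+1}s_{i_0}\ge2^{l-1}\cdot2e^{i_0}N_{i_0}\cdot\frac{e^{-i_0}}{N_{i_0}}=2^l,$$
so the term $i_0+l$ is at most $e^{-2^l}$. Finally $1+\sum_{l\ge1}e^{-2^l}\le1+\sum_{l\ge1}e^{-2l}<2$.

*Proof of (B).* The function $\psi_i$ vanishes where $s\ge1/N_i$. This gives local finiteness, and $\operatorname{lip}\psi_i=0$ where $s>1/N_i$.

**Step 1: a bound in the transition zone.** Where $s\le1/N_i$, we have $\operatorname{lip}\chi_i\le\frac1{is}$, so by the product rule $s\operatorname{lip}\psi_i\le N_is\,\chi_i+\frac1i$. With $x=N_is\in(0,1]$, $x\chi_i\le x\cdot\frac1i\log\frac1x\le\frac1{ei}$. Hence $s\operatorname{lip}\psi_i\le\frac2i$.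

**Step 2: a bound beyond it.** If $s<s_i$, then $\psi_i=w^{N_i}$ near $w$, so $s\operatorname{lip}\psi_i\le N_is$.

**Step 3: the sum.** For $s<1/N_1$ let $i_1=\max\{i:N_i\le1/s\}$. The terms with $i>i_1$ vanish, since $s>1/N_i$. The term $i_1$ is at most $2/i_1$. For $i<i_1$, $s\le1/N_{i_1}\le1/N_{i+1}\le s_i/2<s_i$, so the term is at most $N_is\le N_i/N_{i_1}$. By (3), if $i_1\ge2$,
$$\sum_{i<i_1}\frac{N_i}{N_{i_1}}\le\frac{2N_{i_1-1}}{N_{i_1}}\le e^{-(i_1-1)}.$$
The total is at most $2/i_1+e^{-(i_1-1)}$, and $i_1\to\infty$ as $s\to0$. $\square$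

Now try to build $h$ from these.

*Finitely many monomials.* Let $g=\sum_{i=1}^Mw^{N_i}$. By (A) it is within $2$ of $\sum_{i\le M}\psi_i$. If $g_1\in H^\infty(D)$ has all its coefficients $\hat g_1(N_i)$, $i\le M$, of modulus at most $\frac12$, then by Parseval $\|g-g_1\|_\infty\ge\|g-g_1\|_{H^2}\ge\sqrt M/2$. This is the gap we want: error $2$ against $\sqrt M/2$. But Lemma 6.1 makes coefficients small only as $N\to\infty$, and the polynomial $g(z_1)$ is itself in $X\cap Y$, so its distance to $X\cap Y$ is $0$.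

*Infinitely many monomials.* Then $\sum_iw^{N_i}$ tends to $+\infty$ as $w\uparrow1$ along the real axis, so it is not in $H^\infty(D)$.

We need infinitely many groups of $M$ monomials, with frequencies going to infinity, and a bounded sum. The idea is to place the $k$-th group near its own boundary point $\zeta_k$, by multiplying it with a polynomial $G_k$ that peaks at $\zeta_k$, with $\sum_k|G_k|\le2$. Coefficients and Parseval then no longer serve directly: the coefficient of $G_kw^N$ at $w^N$ is $G_k(0)$, which may be tiny. The test must also be localized at $\zeta_k$, and a Fejér kernel does this.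

## 8. Groups of $M$ frequencies at separate boundary points

**Step 1: localizers.** Let $\zeta_k=e^{\mathrm i/k}$, $k\ge1$. These points accumulate only at $1$, so there are pairwise disjoint open arcs $I_k\ni\zeta_k$ in $T$. Let
$$G_k(w)=\Big(\frac{1+\bar\zeta_kw}2\Big)^{d_k},$$
with $d_k\ge1$ so large that $|G_k|\le2^{-k}$ on $T\setminus I_k$. This is possible because $|1+\bar\zeta_kw|/2<1$ on the compact set $T\setminus I_k$. Then $|G_k|\le1$ on $\overline D$, $G_k(\zeta_k)=1$, and $|G_k'|\le d_k$ on $\overline D$. A point of $T$ lies in at most one $I_k$, so $\sum_k|G_k|\le1+\sum_k2^{-k}=2$ on $T$. The partial sums of $\sum|G_k|$ are continuous on $\overline D$ and subharmonic in $D$, so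
$$\sum_k|G_k|\le2\quad\text{on }\overline D.\tag{4}$$

**Step 2: localized tests.** Let $K_m(\xi)=\sum_{|i|<m}(1-\frac{|i|}m)\xi^i$ be the Fejér kernel, so $K_m\ge0$ and $\int_TK_m\,dm=1$. Choose $m_k\ge d_k$ with
$$\Big|\int_TG_k(\xi)K_{m_k}(\xi\bar\zeta_k)\,dm\Big|\ge\tfrac12.\tag{5}$$
This is possible: the integral with $m$ in place of $m_k$ is a Fejér mean of $G_k$ at $\zeta_k$, which tends to $G_k(\zeta_k)=1$ as $m\to\infty$. With $q_k(\xi)=m_k^{-1/2}\sum_{i=0}^{m_k-1}(\xi\bar\zeta_k)^i$ we have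
$$K_{m_k}(\xi\bar\zeta_k)=|q_k(\xi)|^2,\qquad\|q_k\|_{L^2(T)}=1.\tag{6}$$

**Step 3: frequencies.** Fix $M$. Put $i(k,j)=(k-1)M+j$ for $k\ge1$, $1\le j\le M$; this numbers the pairs $(k,j)$ by $1,2,3,\dots$. The $m_k$ do not depend on the $N_i$ and are fixed already. Choose $N_i$ inductively so that (3) holds and, writing $N_{kj}=N_{i(k,j)}$,
$$N_{kj}\ge2^{k+3}m_k\qquad(k\ge1,\ 1\le j\le M).\tag{7}$$
In particular $m_k\le N_{kj}/16$ and $N_1\ge16$. Write $\psi_{kj}=\psi_{i(k,j)}$.

**Step 4: the functions.** On $D$ let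
$$g=\sum_kG_k\sum_{j=1}^Mw^{N_{kj}},\qquad V=\sum_kG_k\sum_{j=1}^M\psi_{kj},\qquad h(z)=g(z_1),\quad v(z)=V(z_1).$$
The series for $g$ converges locally uniformly, since $|G_k|\le1$ and $\sum_i\rho^{N_i}<\infty$ for $\rho<1$. By (4), $|g|\le M\sum_k|G_k|\le2M$. So $g\in H^\infty(D)$ and $h\in H^\infty(S)$. By $|G_k|\le1$ and Lemma 7.1(A), $|g-V|\le\sum_i|w^{N_i}-\psi_i|\le2$. Hence $V$ is bounded, and $\|h-v\|_\infty\le2$: the error does not depend on $M$.

**Step 5: $V\in VO_b$.** $V$ is locally Lipschitz by local finiteness. We have $|G_k|\le1$, $|G_k'|\le d_k\le m_k$ and $|\psi_{kj}|\le1$, and $\psi_{kj}=0$ where $s\ge1/N_{k1}$ because $N_{kj}\ge N_{k1}$. By the sum and product rules,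
$$s\operatorname{lip}V\le s\sum_i\operatorname{lip}\psi_i+\sum_kM\,s\,m_k\,\mathbf 1_{\{s<1/N_{k1}\}}.$$
The first sum tends to $0$ as $s\to0$ by Lemma 7.1(B). In the second, each term tends to $0$ as $s\to0$ and is at most $Mm_k/N_{k1}\le M2^{-k-3}$ by (7), so the sum tends to $0$ by dominated convergence. Thus $V\in VO_b$. By Lemma 4.1(b), $v\in Y$, and
$$\operatorname{dist}(h,Y)\le\|h-v\|_\infty\le2.\tag{8}$$

## 9. The distance from $h$ to $H^\infty(S)\cap\mathrm{VMO}$

*Proof of Theorem A.* Note that $H^\infty(S)\cap\mathrm{VMO}=X\cap Y$. Let $h'\in X\cap Y$. Put $g_1=\mathcal Th'$ and $E=\mathcal T(h-h')=g-g_1$. Then $E\in H^\infty(D)$ with $\|E\|_\infty\le\|h-h'\|_\infty$, since $h-h'\in X$. By Lemma 5.1(b), $\beta_{g_1}$ is bounded and $\beta_{g_1}(\rho)\to0$ as $\rho\to1$.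

**Step 1: the functionals.** Put
$$a_{kj}(\xi)=\xi^{N_{kj}}K_{m_k}(\xi\bar\zeta_k),\qquad\Phi_{kj}(F)=\sum_p\hat F(p)\overline{\hat a_{kj}(p)}$$
for $F$ holomorphic on $D$. The spectrum of $a_{kj}$ lies in the open interval $(N_{kj}-m_k,N_{kj}+m_k)$, which by (7) is contained in $[\frac12N_{kj},2N_{kj}]$. Also $\|a_{kj}\|_{L^1(T)}=1$. Each $\Phi_{kj}$ is a finite combination of Taylor coefficients, hence continuous under locally uniform convergence.

**Step 2: $|\Phi_{kj}(g)|\ge\frac12$.** We show that $\Phi_{kj}$ sees only the term $(k,j)$ of $g$. The polynomial $G_lw^{N_{li}}$ has spectrum in $[N_{li},N_{li}+d_l]\subset[N_{li},N_{li}+m_l]$. Let $(l,i)\ne(k,j)$.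

* If $N_{li}>N_{kj}$, then by (3) $N_{li}\ge2N_{kj}\ge N_{kj}+m_k$.
* If $N_{li}<N_{kj}$, then by (7) and (3) $N_{li}+m_l\le\frac32N_{li}\le\frac34N_{kj}<N_{kj}-m_k$.

In both cases the spectra of $G_lw^{N_{li}}$ and $a_{kj}$ are disjoint, so $\Phi_{kj}(G_lw^{N_{li}})=0$. For $(l,i)=(k,j)$,
$$\Phi_{kj}(G_kw^{N_{kj}})=\int_TG_k\,\xi^{N_{kj}}\,\overline{\xi^{N_{kj}}}\,K_{m_k}(\xi\bar\zeta_k)\,dm=\int_TG_k(\xi)K_{m_k}(\xi\bar\zeta_k)\,dm,$$
of modulus at least $\frac12$ by (5). Sum the locally uniformly convergent series for $g$.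

**Step 3: $\Phi_{kj}(g_1)$ is small.** Apply Lemma 6.1 to $g_1$ with $N=N_{kj}$ and $a=a_{kj}$. The bound is a quantity that depends only on $g_1$ and $N$ and tends to $0$ as $N\to\infty$, and $N_{kj}\ge N_{k1}\to\infty$. So $\Phi_{kj}(g_1)\to0$ as $k\to\infty$, uniformly in $j\le M$. With Step 2, for some large $k$,
$$|\Phi_{kj}(E)|\ge\tfrac14,\qquad j=1,\dots,M.\tag{9}$$

**Step 4: Bessel's inequality near $\zeta_k$.** The bounds (9) must be combined into one lower bound for $\|E\|_\infty$. With the boundary values of $E$ on $T$ and (6),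
$$\Phi_{kj}(E)=\int_TE\,\overline{a_{kj}}\,dm=\int_TE\,\overline{\xi^{N_{kj}}}\,|q_k|^2\,dm=\langle Eq_k,\ \xi^{N_{kj}}q_k\rangle_{L^2(T)} .$$
The functions $\xi^{N_{kj}}q_k$, $1\le j\le M$, are orthonormal in $L^2(T)$. They have norm $1$, and their spectra lie in the intervals $[N_{kj},N_{kj}+m_k)$, which are disjoint because $N_{k,j+1}\ge2N_{kj}\ge N_{kj}+m_k$. By Bessel's inequality,
$$\frac M{16}\le\sum_{j=1}^M|\Phi_{kj}(E)|^2\le\|Eq_k\|_{L^2(T)}^2\le\|E\|_\infty^2\,\|q_k\|_{L^2(T)}^2\le\|h-h'\|_\infty^2 .$$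
As $h'\in X\cap Y$ was arbitrary, $\operatorname{dist}(h,X\cap Y)\ge\sqrt M/4$. With (8) this is the first assertion.

**Step 5: conclusion.** If $X+Y$ were closed, Lemma 3.1 would give one constant $C$ with $\sqrt M/4\le2C$ for every $M\ge1$, which is impossible. So $H^\infty(S)+\{\mathrm{VMO}\cap L^\infty\}$ is not closed in $L^\infty(S,d\sigma)$. $\blacksquare$

## 10. Smaller spaces, normalized functions, and one function outside the closure

*Proof of Theorem B(1).* The functions of Section 8 satisfy $h=g(z_1)\in X_1$ and $v=V(z_1)\in Y_1$, because $g\in H^\infty(D)$ and $V\in VO_b$. So $\operatorname{dist}(h,Y_1)\le2$. As $X_1\cap Y_1\subset X\cap Y$, $\operatorname{dist}(h,X_1\cap Y_1)\ge\operatorname{dist}(h,X\cap Y)\ge\sqrt M/4$. If $X_1+Y_1$ were closed, Lemma 3.1 would give $\sqrt M/4\le2C$ for all $M$, a contradiction. $\square$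

*Proof of Theorem B(2).* Choose $M$ with $8/\sqrt M\le\varepsilon$, and let $h_0$ be the function $h$ of Theorem A divided by its distance to $X\cap Y$, which is at least $\sqrt M/4$. Then $\operatorname{dist}(h_0,X\cap Y)=1$ and $\operatorname{dist}(h_0,Y)\le2\cdot4/\sqrt M\le\varepsilon$. Choose $u\in X\cap Y$ with $\|h_0-u\|_\infty\le1+\varepsilon$. Subtracting $u$, an element of both $X\cap Y$ and $Y$, changes neither distance. So $h_0-u$ has the required properties. $\square$

*Proof of Theorem B(3).* The full lacunary series, which was useless as an element of $H^\infty$, gives the example here. Take any $N_i$ satisfying (3), $\psi_i$ as in Section 7, and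
$$g_\infty(w)=\sum_iw^{N_i},\quad V=\sum_i\psi_i,\quad h(z)=g_\infty(z_1),\quad v(z)=V(z_1),\quad f=h-v.$$

**Step 1: where these functions live.** By Lemma 7.1(A), $\|f\|_\infty\le2$. The functions $z_1^N$ are mutually orthogonal in $L^2(S)$, with
$$\|z_1^N\|_2^2=\frac{(n-1)!\,N!}{(N+n-1)!}\le\frac{(n-1)!}{N+1},$$
since $n\ge2$. As $\sum_i1/N_i<\infty$, the series $\sum_iz_1^{N_i}$ converges in $L^2(S)$. It also converges pointwise to $g_\infty(z_1)$ where $|z_1|<1$, so its $L^2$ sum is $h$. Hence $h\in H^2(S)$. Since $\mathcal T$ is continuous from $L^2(S)$ to locally uniform convergence on $D$ and $\mathcal T(z_1^N)=\lambda^N$, we get $\mathcal Th=g_\infty$. By Lemma 7.1(B), $V$ is locally Lipschitz with $(1-|w|)\operatorname{lip}V\to0$, so $v\in\mathrm{VMO}$ by Lemma 4.1(b). Also $v=h-f\in L^2(S)$.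

**Step 2: $f-Pf\in\mathrm{VMO}$.** As $Ph=h$, $f-Pf=-(v-Pv)$, so it suffices that $Pv\in\mathrm{VMO}$. $P$ commutes with unitaries and $v$ depends on $z_1$ only, so the holomorphic function $Pv$ on the ball is invariant under $(z_1,z')\mapsto(z_1,e^{\mathrm i\theta}z')$. For fixed $z$ in the ball, $\mu\mapsto Pv(z_1,\mu z')$ is holomorphic in a neighborhood of $|\mu|\le1$ and constant on $|\mu|=1$. By the mean value property its value at $\mu=0$ is that constant, so
$$Pv(z)=Pv(z_1e_1)=\mathcal Tv(z_1)$$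
on the ball. At a point of $S$ with $|z_1|<1$ the radial limit is $\mathcal Tv(z_1)$, so by (F3) $Pv=\mathcal Tv(z_1)$ a.e. on $S$. By Lemma 5.1(b), $(1-|\lambda|)|(\mathcal Tv)'(\lambda)|\to0$ as $|\lambda|\to1$, so $Pv\in\mathrm{VMO}$ by Lemma 4.1(b).

**Step 3: the distance.** Suppose $\|f-h_1-v_1\|_\infty\le\varepsilon$ with $h_1\in X$, $v_1\in Y$ and $\varepsilon<\frac1{32C_1}$, where $C_1$ is the constant of Lemma 5.1(a). Since $\mathcal Tf=g_\infty-\mathcal Tv$,
$$\mathcal Th_1=g_\infty-\mathcal T(v+v_1)-R,\qquad R=\mathcal T(f-h_1-v_1),\qquad\sup\beta_R\le C_1\varepsilon .$$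
Look at the $N_i$-th Taylor coefficient, using Lemma 6.1 with $N=N_i$, $a=\xi^{N_i}$. For $g_\infty$ it is $1$. For $\mathcal T(v+v_1)$ it tends to $0$ as $i\to\infty$, by Lemma 5.1(b), because $v+v_1\in\mathrm{VMO}$. For $R$ its modulus is at most $16C_1\varepsilon<\frac12$. So for all large $i$ the $N_i$-th coefficient of $\mathcal Th_1$ has modulus at least $\frac14$. But $\mathcal Th_1\in H^\infty(D)\subset H^2(D)$, so its coefficients tend to $0$, a contradiction. Hence $\operatorname{dist}(f,X+Y)\ge\frac1{32C_1}=:c_n>0$. $\blacksquare$
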